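# Powers of an operator dominated by a strictly co-singular operator: why the exponent is three

## 1. Exponent one: a first guess and two tests

All Banach lattices are real until Section 9, where complex scalars are treated. Recall that a positive operator between Banach lattices is automatically bounded, and that $0\le R\le T$ means that $R$ and $T-R$ are positive. In that case
$$|Rx|\le R|x|\le T|x| ,\qquad \|R\|\le\|T\| .$$
We write $B_X$ for the closed unit ball of $X$, and we say that $A$ is *bounded below on* $V$ if $\|Av\|\ge c\|v\|$ for all $v\in V$ and some $c>0$. Finite direct sums carry the maximum norm.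

**Definition (strictly co-singular).** A bounded operator $T:X\to Y$ between Banach spaces is *strictly co-singular* (in the sense of Pełczyński), for short *scs*, if for every closed subspace $N\subseteq Y$ of infinite codimension the composition $Q_NT:X\to Y/N$ with the quotient map $Q_N:Y\to Y/N$ is not surjective. Equivalently, $T(X)+N\neq Y$ for all such $N$.

A compact operator is scs: if $Q_NT$ is compact and onto, then by the open mapping theorem $Y/N$ has a relatively compact neighborhood of $0$, so $\dim Y/N<\infty$. The identity of an infinite-dimensional space is not scs (take $N=\{0\}$).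

The problem is the following. Let $E$ be a Banach lattice and $0\le R\le T:E\to E$ with $T$ scs. Find the smallest $n$ such that $R^n$ is scs, whatever $E,R,T$ are.

Since scs is a smallness condition and $R$ is smaller than $T$, the first guess is $n=1$. Let us test it.

**Test 1: $E=\ell_2$. The guess holds.** First, on $\ell_2$ scs means compact. Suppose $T$ is not compact. Then $A=T^*$ is not compact, so for some $\varepsilon>0$ the spectral projection of $A^*A$ for $[\varepsilon,\infty)$ has infinite rank (otherwise $A^*A$, hence $A$, would be compact). Let $V$ be its range. Then $\|Av\|^2=\langle A^*Av,v\rangle\ge\varepsilon\|v\|^2$ on $V$. Writing $V=N^\perp$, the operator $(Q_NT)^*$ is $T^*$ restricted to $N^\perp$, so it is bounded below; hence $Q_NT$ is onto, and $T$ is not scs. Now let $0\le R\le T$ with $T$ compact, and let $P_n$ be the projection onto the first $n$ coordinates. Since $P_n\to I$ strongly and $T$ is compact, $\|(I-P_n)T\|\to0$. Since $I-P_n\ge0$, we have $0\le(I-P_n)R\le(I-P_n)T$, so $\|R-P_nR\|\to0$, and $R$ is compact.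

**Test 2: $T$ of rank one. The guess fails.** Let $c$ be the space of convergent sequences, $\mathbf 1=(1,1,\dots)$, and let $(q_n)$ be dense in $\{q\in c:0\le q\le\mathbf 1\}$. Define
$$R_1a=\sum a_nq_n,\qquad T_1a=\Big(\sum a_n\Big)\mathbf 1\qquad(\ell_1\to c).$$
Then $0\le R_1\le T_1$. *The operator $R_1$ is onto $c$.* Indeed, if $f\in B_c$, then $f=f^+-f^-$ with $0\le f^\pm\le\mathbf 1$. Choosing $q_n$ near $f^+$ and $q_m$ near $f^-$, we see that $f$ is close to $R_1(\mathrm e_n-\mathrm e_m)$, where $\mathrm e_n$ are the unit vectors of $\ell_1$. So $\overline{R_1(2B_{\ell_1})}\supseteq B_c$, and the standard successive approximation argument behind the open mapping theorem gives $R_1(\ell_1)=c$.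

On $E=\ell_1\oplus c$ put $R(a,b)=(0,R_1a)$ and $T(a,b)=(0,T_1a)$. Then $0\le R\le T$, and $T$ has rank one, so it is scs. But $R$ maps $E$ onto $\{0\}\oplus c$. With $N=\ell_1\oplus\{0\}$, $Q_NR$ is onto $E/N\cong c$. So $R$ is not scs.

Even a rank-one majorant is not enough: all it says is that $R$ sends positive vectors of the unit ball into the order interval $[0,\mathbf 1]$, and in $c$ this interval is large. Note, however, that $R^2=0$ here.

## 2. A second failure, and the two failures in a chain

**The space $X$.** Let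
$$X=\{(f,g)\in\ell_\infty\oplus\ell_\infty:\ f-g\in c_0\}.$$
It is a closed sublattice, since $f-g\in c_0$ implies $|f|-|g|\in c_0$. For $b\in c$ let $b_\infty=\lim b$, and define
$$R_2b=(b,\ b_\infty\mathbf 1),\qquad T_2b=(b+b_\infty\mathbf 1,\ b+b_\infty\mathbf 1)\qquad(c\to X).$$
Both take values in $X$. We have $R_2\ge0$, and $T_2-R_2\ge0$ because $(T_2-R_2)b=(b_\infty\mathbf 1,b)$.

**The inclusion $\iota:c\to\ell_\infty$ is scs.** Let $\pi:\ell_\infty\to Z$ be onto and suppose that $\pi\iota$ is onto $Z$ too. Then $Z$ is separable. By Grothendieck's theorem, operators from $\ell_\infty$ to separable spaces are weakly compact. So $\pi$ is weakly compact and onto, and $Z$ is reflexive. Since $\pi\iota$ is onto, $(\pi\iota)^*$ embeds $Z^*$ isomorphically in $c^*\cong\ell_1$. By the Schur property, reflexive subspaces of $\ell_1$ are finite-dimensional. So $\dim Z<\infty$.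

**Consequence for $T_2$.** Put $Ab=b+b_\infty\mathbf 1$ (an operator $c\to c$) and $\Delta f=(f,f)$ (an operator $\ell_\infty\to X$). Then $T_2=\Delta\,\iota\,A$. On $E=c\oplus X$ let
$$R(b,x)=(0,R_2b)\ \le\ T(b,x)=(0,T_2b).$$
If $i:X\to E$ is the inclusion and $p:E\to c$ the projection, then $T=i\Delta\iota Ap$. If $Q_NT$ is onto $E/N$, then $\pi=Q_Ni\Delta:\ell_\infty\to E/N$ has $\pi\iota$ onto, hence $\pi$ is onto as well, and $\dim E/N<\infty$. So $T$ is scs. But $R$ is not scs: composing it with the map $(b,(f,g))\mapsto f-g$ of $E$ onto $c_0$ gives $(b,x)\mapsto b-b_\infty\mathbf 1$, which is onto $c_0$. Again $R^2=0$.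

So there are two ways to break $n=1$, each of them harmless for $R^2$. The next guess, $n=2$, is refuted by putting one after the other.

**Refutation of $n=2$.** Let $E=\ell_1\oplus c\oplus X$ and
$$R(a,b,x)=(0,R_1a,R_2b),\qquad T(a,b,x)=(0,T_1a,T_2b),$$
so $0\le R\le T$.

*$R^2$ and $R$ are not scs.* We have $R^2(a,b,x)=(0,0,R_2R_1a)$. The map $Q(a,b,(f,g))=f-g$ is bounded from $E$ onto $c_0$, and $QR^2(a,b,x)=R_1a-(R_1a)_\infty\mathbf 1$. Since $R_1$ is onto $c$, $QR^2$ is onto $c_0$. With $N=\ker Q$ we get $R^2(E)+N=E$ and $\dim E/N=\infty$. So $R^2$ is not scs. Since $R^2(E)\subseteq R(E)$, $R$ is not scs either.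

*$T$ is scs.* Write $T=T'+D$ with $T'(a,b,x)=(0,T_1a,0)$ of rank one and $D(a,b,x)=(0,0,T_2b)$, that is, $D=i\Delta\iota Ap$ with the inclusion $i:X\to E$ and the projection $p:E\to c$. Suppose $Q_NT$ is onto $E/N$ with $\dim E/N=\infty$. Then $Q_ND(E)$ has codimension at most $1$ in $E/N$. It is closed: if $G$ is a finite-dimensional algebraic complement, the bounded map $(E/\ker Q_ND)\oplus G\to E/N$ is bijective, hence an isomorphism, and $Q_ND(E)$ is the image of the closed first summand. Put $N'=Q_N^{-1}(G)$. Then $N'$ is closed, $E/N'\cong(E/N)/G$ is infinite-dimensional and $Q_{N'}D$ is onto $E/N'$. Hence $\pi=Q_{N'}i\Delta:\ell_\infty\to E/N'$ and $\pi\iota$ are onto, and $\dim E/N'<\infty$ by the property of $\iota$. This is a contradiction.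

The third power is always enough. Here is the full result, with a refinement that separates the two failures. A Banach lattice is *order continuous*, for short *o.c.*, if decreasing nets with infimum $0$ converge to $0$ in norm ($\ell_1$, $c_0$, $L_1$ are o.c., $c$ and $\ell_\infty$ are not). For sequences in a vector space we write $g\prec f$ if each $g_n$ is a convex combination of finitely many $f_i$ with $i\ge N_n$, where $N_n\to\infty$; we call $g$ a *convex block sequence* of $f$. After passing to a subsequence of $g$, the supports are successive. The relation $\prec$ is transitive, and subsequences of $f$ are $\prec f$. Consider the property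

(CB): every bounded sequence in $E^*$ has a $w^*$-convergent convex block sequence.

If $E$ is separable, (CB) holds even with subsequences, since $B_{E^*}$ is $w^*$-compact and metrizable. The space $\ell_\infty$ fails (CB): let $\varphi_n(f)=f_n$, and let $\psi\prec\varphi$ have successive supports; if $f$ equals $1$ on the supports of the $\psi_{2j}$ and $0$ elsewhere, then $\psi_j(f)$ alternates between $1$ and $0$. The same argument with the elements $(f,f)$ works for $X$.

**Theorem A.** (1) If $E$ is a Banach lattice and $0\le R\le T:E\to E$ with $T$ scs, then $R^3$ is scs (and weakly compact). (2) There are a Banach lattice $E$ and $0\le R\le T:E\to E$ with $T$ scs such that neither $R$ nor $R^2$ is scs. Hence the smallest $n$ is $3$.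

**Theorem B.** Let $0\le R\le T:E\to E$ with $T$ scs. If $E^*$ is o.c., then $R^2$ is scs. If $E$ has (CB), then $R^2$ is scs. If both hold, $R$ is scs. The exponent $2$ is optimal in the first two cases.

Part (2) of Theorem A is proved. So is the optimality in Theorem B: $c\oplus X$ is an AM-space, so its dual is an AL-space, hence o.c., and there $R$ was not scs; $\ell_1\oplus c$ is separable, so it has (CB), and there $R$ was not scs either. The rest of the lecture proves the positive parts.

## 3. Duality, and why reflexive subspaces are the right test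

**Lemma 1.** $T:X\to Y$ is scs iff $T^*$ is not bounded below on any infinite-dimensional $w^*$-closed subspace of $Y^*$. In particular, if $T$ is scs, $T^*$ is not bounded below on any infinite-dimensional reflexive closed subspace of $Y^*$.

*Proof.* $Q_NT$ is onto iff its adjoint $T^*Q_N^*$ is bounded below. Since $Q_N^*$ is an isometry of $(Y/N)^*$ onto $N^\perp$, this says that $T^*$ is bounded below on $N^\perp$. The $w^*$-closed subspaces of $Y^*$ are exactly the $N^\perp$, and $N^\perp$ is infinite-dimensional iff $N$ has infinite codimension. If $V$ is closed and reflexive, $B_V$ is weakly compact, hence $w^*$-compact, so $V$ is $w^*$-closed by the Krein–Šmulian theorem. $\square$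

From now on $0\le R\le T:E\to E$, $T$ is scs, and
$$S=R^*,\qquad U=T^*,\qquad 0\le S\le U\ \text{ on the Dedekind complete Banach lattice }E^*.$$

**The direct attempt.** Suppose $Q_NR$ is onto, so $\|Sv\|\ge c\|v\|$ on $V=N^\perp$. Then
$$c\|v\|\le\|Sv\|\le\|S|v|\,\|\le\|U|v|\,\|\qquad(v\in V).$$
So $U$ is not small on the moduli $|v|$, and one would like to turn these moduli into an infinite-dimensional subspace on which $U$ is bounded below. In Test 2 this stops at once. There $E^*=\ell_\infty\oplus c^*$, $S(\alpha,\beta)=(R_1^*\beta,0)$, $U(\alpha,\beta)=(\beta(\mathbf 1)\mathbf 1,0)$, and $V=\{0\}\oplus c^*$. For $v=(0,\beta)$ we get $U|v|=(\|\beta\|\mathbf 1,0)$: the norm of $U|v|$ is $\|v\|$, but all the $U|v|$ lie on one line. Here $V\cong\ell_1$. If $V$ were reflexive, we would have weakly null sequences to work with, and $w^*$-closedness would come for free from Lemma 1. This suggests two tasks.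

* Make $V$ reflexive. If $Q_NR^m$ is onto and $R^m$ is weakly compact, then $E/N$ is reflexive, and so is $V=N^\perp\cong(E/N)^*$. So we want a power of $R$ that is weakly compact. This is done in Sections 4–6 and is what costs powers.
* Prove domination on reflexive subspaces: if $V$ is reflexive, $S$ (in a suitable sense) cannot be bounded below on it. This is Section 7.

## 4. Weak precompactness

**Definition.** An operator is *weakly precompact* if it maps bounded sequences to sequences having weakly Cauchy subsequences.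

By Rosenthal's $\ell_1$-theorem, a bounded sequence without weakly Cauchy subsequence has a subsequence equivalent to the unit vector basis of $\ell_1$. So an operator is weakly precompact iff it does not send any bounded sequence to an $\ell_1$-sequence. The identity of $c_0$ is weakly precompact, that of $\ell_1$ is not.

The purpose of the next lemma is to see that $T$ itself is weakly precompact.

**Lemma 2.** If $T:X\to Y$ is scs, then $T$ is weakly precompact.

*Proof.* Otherwise Rosenthal's theorem gives $(x_n)$ with $\|x_n\|\le M$ and $\|\sum a_nTx_n\|\ge\delta\sum|a_n|$. Choose $(h_n)\subset B_{L_\infty[0,1]}$ with $\|f\|_1=\sup_n|\int fh_n|$ for all $f\in L_1[0,1]$ (signs of a dense sequence in $L_1$). The map $Tx_n\mapsto h_n$ extends linearly with norm at most $1/\delta$, since $\|\sum a_nh_n\|_\infty\le\sum|a_n|$; so it extends to $\overline{\mathrm{span}}\{Tx_n\}$ and, $L_\infty$ being injective, to a bounded $v:Y\to L_\infty$. For $f\in L_1\subset L_\infty^*$ we have $(T^*v^*f)(x_n)=\int fh_n$, so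
$$\|T^*v^*f\|\ge\|f\|_1/M .$$
Let $V_0\subset L_1$ be isomorphic to $\ell_2$ (the span of the Rademacher functions). Then $v^*$ is bounded below on $V_0$, so $v^*(V_0)$ is closed, reflexive and infinite-dimensional. Moreover $\|T^*v^*f\|\ge\|f\|_1/M\ge\|v^*f\|/(M\|v\|)$ on $V_0$. This contradicts Lemma 1. $\square$

We need weak precompactness on the dual side, for a power of $U$. The next lemma is a substitute for the $w^*$-sequential compactness that (CB) would provide: weak precompactness of $T$ gives $w^*$-convergence after applying $T^*$, provided that convex blocks are allowed.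

**Lemma 3.** Let $T:X\to Y$ be weakly precompact and $(\varphi_n)\subset Y^*$ bounded. Then some $\psi\prec\varphi$ has $(T^*\psi_j)$ $w^*$-convergent in $X^*$.

*Proof.* Put $f_n=T^*\varphi_n$ and $C=\sup\|\varphi_n\|$; we may assume $C>0$. Every $g\prec f$ is of the form $g_j=T^*\psi_j$ with $\psi\prec\varphi$ (same coefficients). For $g\prec f$ let
$$\mathrm{osc}_x(g)=\limsup g_n(x)-\liminf g_n(x),\quad \delta(g)=\sup_{x\in B_X}\mathrm{osc}_x(g),\quad \varepsilon(g)=\inf_{h\prec g}\delta(h).$$
If $h\prec g$, then $\limsup h_n(x)\le\limsup g_n(x)$ and similarly for $\liminf$, so $\mathrm{osc}_x(h)\le\mathrm{osc}_x(g)$. Changing or omitting finitely many terms does not affect these quantities.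

**Step 1: stabilization.** *This step finds $g\prec f$ whose oscillation cannot be lowered by further blocking.* Let $g^{(1)}=f$ and choose $g^{(k+1)}\prec g^{(k)}$ with $\delta(g^{(k+1)})\le\varepsilon(g^{(k)})+1/k$. Let $g_n=g^{(n)}_{r_n}$ with $r_n$ so large that, for all $k\le n$, $g_n$ is a convex combination of elements $g^{(k)}_i$ with $i\ge n$; this is possible since $g^{(n)}\prec g^{(k)}$ for the finitely many $k\le n$. For each $k$, every $h\prec g$ satisfies $h\prec g^{(k)}$ up to finitely many terms. So for all $k$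
$$\varepsilon(g^{(k)})\le\delta(h)\le\delta(g^{(k+1)})\le\varepsilon(g^{(k)})+1/k .$$
Hence $\delta(h)=\varepsilon:=\lim_k\varepsilon(g^{(k)})$ for all $h\prec g$.

If $\varepsilon=0$, then $g$ is bounded and pointwise convergent, i.e. $w^*$-convergent, and we are done. Suppose from now on that $\varepsilon>0$, and put $\eta=\varepsilon/8$.

**Step 2: a tree of subsequences.** *This step builds points $x_j$ on which subsequences of $g$ take "high" and "low" limits in every prescribed pattern.* We construct $x_1,x_2,\dots\in B_X$ and subsequences $g^s$ of $g$ for $s\in\{0,1\}^k$, $k\ge0$, such that, with $m_j=\liminf g_n(x_j)$, for every $j\le k$ the limit $\lim_ng_n^s(x_j)$ exists and lies in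
$$[m_j,\,m_j+\eta]\ \text{ if }s_j=0,\qquad[m_j+\varepsilon-\eta,\,m_j+\varepsilon]\ \text{ if }s_j=1 .$$
Start with $g^\emptyset=g$. Given stage $k$, let $h_n=2^{-k}\sum_{s\in\{0,1\}^k}g^s_n$. Then $h\prec g$, so $\delta(h)=\varepsilon$, and there is $x=x_{k+1}\in B_X$ with $\mathrm{osc}_x(h)>\varepsilon-2^{-k}\eta$. Choose infinite $M_1,M_0\subset\mathbb N$ along which $h_n(x)$ tends to its $\limsup$, respectively $\liminf$, and such that all $\alpha_s^i=\lim_{n\in M_i}g^s_n(x)$ exist. With $m=\liminf g_n(x)$, all $\alpha^i_s$ lie in $[m,m+\varepsilon]$, because $\mathrm{osc}_x(g)\le\delta(g)=\varepsilon$. So the $2^k$ numbers $\varepsilon-(\alpha_s^1-\alpha_s^0)$ are $\ge0$. Their average is $\varepsilon-\mathrm{osc}_x(h)<2^{-k}\eta$, so their sum is $<\eta$, and each $\alpha^1_s-\alpha^0_s>\varepsilon-\eta$. Therefore $\alpha_s^1\ge m+\varepsilon-\eta$ and $\alpha_s^0\le m+\eta$. Put $g^{s\frown i}=(g^s_n)_{n\in M_i}$. The limits at $x_1,\dots,x_k$ are not changed by passing to a subsequence.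

**Step 3: an $\ell_1$-sequence.** *This step contradicts weak precompactness.* Given $a\in\mathbb R^k$, let $s_j=1$ iff $a_j\ge0$, and $s_j'=1-s_j$. Each term $a_j\lim_n(g^s_n-g^{s'}_n)(x_j)$ is at least $(\varepsilon-2\eta)|a_j|$, so
$$\lim_n\,(g^s_n-g^{s'}_n)\Big(\sum a_jx_j\Big)\ge(\varepsilon-2\eta)\sum|a_j| .$$
Since $|g^s_n(x)|\le C\|Tx\|$, we get $\|\sum a_jTx_j\|\ge\frac{\varepsilon-2\eta}{2C}\sum|a_j|$. So $(Tx_j)$ is equivalent to the $\ell_1$ basis and has no weakly Cauchy subsequence, a contradiction. $\square$

**Lemma 4.** $U^2$ is weakly precompact. If $E$ has (CB), $U$ is weakly precompact.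

*Proof.* Let $k=2$ in general, $k=1$ under (CB). If the claim for $U^k$ fails, Rosenthal's theorem gives a bounded $(\varphi_n)\subset E^*$ with $\|\sum a_nU^k\varphi_n\|\ge\delta\sum|a_n|$. There is $\psi\prec\varphi$ with successive supports such that $(U^{k-1}\psi_j)$ is $w^*$-convergent: for $k=2$ by Lemmas 2 and 3, for $k=1$ by (CB). Put
$$\beta_j=U^{k-1}(\psi_{2j}-\psi_{2j+1}),\qquad\Psi:E\to c_0,\quad\Psi x=(\beta_j(x))_j .$$
The sequence $(\beta_j)$ is $w^*$-null, so $\Psi$ is well defined and bounded. If $\mathrm e_j$ are the unit vectors of $\ell_1=c_0^*$, then $(\Psi T)^*\mathrm e_j=U\beta_j=U^k(\psi_{2j}-\psi_{2j+1})$. The coefficients of $\psi_{2j}-\psi_{2j+1}$ with respect to $(\varphi_n)$ have absolute sum $2$, and for different $j$ their supports are disjoint, so $\|\sum c_jU\beta_j\|\ge2\delta\sum|c_j|$. Thus $(\Psi T)^*$ is bounded below, and $\Psi T$ is onto $c_0$. With $N=\ker\Psi$ we get $E/N\cong c_0$ and $Q_NT$ onto, which contradicts that $T$ is scs. $\square$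

The square is needed in general. For $T(b,x)=(0,T_2b)$ on $c\oplus X$, the functionals $\varphi_n(b,(f,g))=f_n$ satisfy $(U\varphi_n)(b,x)=b_n+b_\infty$. In $c^*$ we have $\|\sum a_n(\delta_n+\delta_\infty)\|=\sum|a_n|+|\sum a_n|\ge\sum|a_n|$, where $\delta_n(b)=b_n$ and $\delta_\infty(b)=b_\infty$. So $U$ is not weakly precompact there.

## 5. An order continuous target for $S$

Weak precompactness of $U^k$ must now be passed to $S^k$ and improved to weak compactness. This works when the values lie in an o.c. lattice. If $E^*$ is not o.c., we map it into an o.c. lattice $F$ by a map $J$ through which $S$ factors. This will cost one power.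

**Lemma 5.** (a) If $f_n\downarrow0$ in $E^*$, then $\|Uf_n\|\to0$.

(b) There are an o.c. Banach lattice $F$ and a lattice homomorphism $J:E^*\to F$ with $\|Jf\|=\|U|f|\,\|$ such that $f_n\downarrow0$ implies $\|Jf_n\|\to0$, and a bounded $\widetilde S:F\to E^*$ with $S=\widetilde SJ$.

*Proof of (a).* The norms $\|Uf_n\|$ decrease. If they do not tend to $0$, then $\|Uf_n\|\ge\varepsilon$ for all $n$ and some $\varepsilon>0$. As $Uf_n\ge0$, choose $0\le b_n\in B_E$ with $f_n(Tb_n)\ge\varepsilon/2$. The operator
$$A:E\to\ell_1,\qquad Ax=\big((f_k-f_{k+1})(x)\big)_k$$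
is bounded, since $\sum_k|(f_k-f_{k+1})(x)|\le f_1(|x|)$. By Lemma 2, along a subsequence $(ATb_n)$ is weakly Cauchy in $\ell_1$, hence norm convergent ($\ell_1$ is weakly sequentially complete and has the Schur property). So the tails are uniformly small along this subsequence. Infima of decreasing positive sequences in $E^*$ are computed pointwise on $E_+$, so $f_k(y)\downarrow0$ for $y\ge0$, and
$$\sum_{k\ge N}(f_k-f_{k+1})(Tb_n)=f_N(Tb_n).$$
Choose $N$ such that this is $<\varepsilon/2$ for all $n$ of the subsequence, and then $n\ge N$ in the subsequence. Since $f_N(Tb_n)\ge f_n(Tb_n)\ge\varepsilon/2$, this is a contradiction.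

*Proof of (b).* $p(f)=\|U|f|\,\|$ is a lattice seminorm. Let $F$ be the completion of $E^*/\ker p$ and $J$ the canonical map, a lattice homomorphism with dense range. By (a), $f_n\downarrow0$ implies $\|Jf_n\|=\|Uf_n\|\to0$. Since $\|Sf\|\le\|S|f|\,\|\le\|U|f|\,\|=\|Jf\|$, the map $Jf\mapsto Sf$ is well defined and extends to a bounded $\widetilde S:F\to E^*$.

It remains to show that $F$ is o.c. It suffices that every sequence $0\le h_n\uparrow\,\le h$ in $F$ is Cauchy (Meyer-Nieberg, *Banach Lattices*, Thm 2.4.2). Let $\eta>0$ and choose $f\in E^*_+$ with $\|h-Jf\|<\eta$. Then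
$$0\le h_n-h_n\wedge Jf=(h_n-Jf)^+\le(h-Jf)^+,\qquad\text{so}\qquad\|h_n-h_n\wedge Jf\|\le\eta .$$
Choose $f_n\in E^*$ with $\|Jf_n-h_n\wedge Jf\|\le\eta2^{-n}$. The map $z\mapsto z^+\wedge Jf$ is contractive and fixes $h_n\wedge Jf$, so we may replace $f_n$ by $f_n^+\wedge f$ and assume $0\le f_n\le f$. Let $k_n=f_1\vee\dots\vee f_n\uparrow k$ in $E^*$, which is Dedekind complete. Since $h_n\wedge Jf=\bigvee_{i\le n}(h_i\wedge Jf)$, and finite suprema satisfy $|\bigvee a_i-\bigvee b_i|\le\sum|a_i-b_i|$, we get
$$\|Jk_n-h_n\wedge Jf\|\le\sum_{i}\eta2^{-i}\le\eta .$$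
Since $k-k_n\downarrow0$, the sequence $(Jk_n)$ is norm convergent. Hence $\limsup_{m,n}\|h_n-h_m\|\le4\eta$, for every $\eta>0$. $\square$

In Test 2, with $E^*=\ell_\infty\oplus c^*$, we have $p(\alpha,\beta)=\|\beta\|$. So $F=c^*\cong\ell_1$ and $J(\alpha,\beta)=\beta$: the part of $E^*$ that is not o.c. is removed. Note that $JS=0$ there, while $S\ne0$.

**Standing setting.** From now on $(F,J)$ is an o.c. Banach lattice with a lattice homomorphism $J:E^*\to F$ (automatically bounded) such that $f_n\downarrow0$ in $E^*$ implies $\|Jf_n\|\to0$. There are two instances: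

* (I) the pair of Lemma 5(b);
* (II) if $E^*$ is o.c., $F=E^*$ and $J=\mathrm{id}$.

**Representation by functions.** Let $F_0\neq\{0\}$ be the closed ideal of $F$ generated by one element. It is o.c. with a weak unit. By Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Thm 1.b.14, $F_0$ may be viewed as an ideal of $L_1(\mu)$, $\mu$ a probability, with
$$L_\infty(\mu)\subset F_0\subset L_1(\mu)\quad\text{continuously}. \tag{1}$$
Its dual $F_0^*$ is the space of measurable functions $\xi$ with $\sup\{\int|g\xi|\,d\mu:\|g\|_{F_0}\le1\}<\infty$, acting by $g\mapsto\int g\xi\,d\mu$. In particular $1\in F_0^*$. Order continuity says: if $0\le w_n\in F_0$ and $w_n\downarrow0$ a.e., then $\|w_n\|\to0$. Write $\|\cdot\|$ for the norm of $F_0$ and $\|\cdot\|_1$ for that of $L_1(\mu)$.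

For a concrete picture, the lattice $c_0$ becomes an ideal as in (1) by $z\mapsto\xi=(2^nz_n)_{n\ge1}$ with $\mu(\{n\})=3\cdot4^{-n}$: indeed $\|\xi\|_1=3\sum2^{-n}|z_n|\le3\|z\|$, and every bounded $\xi$ comes from $z=(2^{-n}\xi_n)\in c_0$, with $\|z\|\le\frac12\|\xi\|_\infty$.

The next lemma turns smallness in $L_1(\mu)$ into disjointness in $F_0$.

**Lemma 6.** Let $F_0$ be represented as in (1), $(s_n)\subset F_0$, $\|s_n\|_1\to0$, $\varepsilon_j>0$. There are a subsequence $(s_{n_j})$ and disjoint measurable sets $A_j$ with $\|s_{n_j}-1_{A_j}s_{n_j}\|<\varepsilon_j$.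

*Proof.* Passing to a subsequence, assume $\|s_n\|_1\le4^{-n}$, and let $B_n=\{|s_n|>2^{-n}\}$. Then $\mu(B_n)\le2^{-n}$ and $\|1_{B_n^c}s_n\|\le2^{-n}\|1\|$. For fixed $n$, $1_{\bigcup_{m\ge M}B_m}|s_n|\downarrow0$ a.e. as $M\to\infty$, because $\mu(\bigcup_{m\ge M}B_m)\to0$; hence it tends to $0$ in norm. Choose $n_1<n_2<\cdots$ so that
$$2^{-n_j}\|1\|<\varepsilon_j/2,\qquad\|1_{\bigcup_{m\ge n_{j+1}}B_m}s_{n_j}\|<\varepsilon_j/2,$$
and put $A_j=B_{n_j}\setminus\bigcup_{i>j}B_{n_i}$. These sets are disjoint, and $s_{n_j}-1_{A_j}s_{n_j}$ lives on $B_{n_j}^c$ and on $\bigcup_{i>j}B_{n_i}$, where its norm is controlled by the two conditions. $\square$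

## 6. From weakly precompact $U^k$ to weakly compact $JS^k$

**Proposition 7.** If $U^k$ is weakly precompact, then $JS^k:E^*\to F$ is weakly compact.

*Proof.* Since bounded sequences are differences of bounded positive ones, it suffices by the Eberlein–Šmulian theorem to find, for a bounded sequence $(\varphi_n)\subset E_+^*$, a weakly convergent subsequence of $(JS^k\varphi_n)$. Let
$$0\le G_n=S^k\varphi_n\le H_n=U^k\varphi_n ;$$
passing to a subsequence, $(H_n)$ is weakly Cauchy. If all $JH_n=0$, then all $JG_n=0$ and there is nothing to prove. Otherwise let $F_0$ be the closed ideal generated by $J\sum2^{-n}H_n$, represented as in (1), and put $g_n=JG_n\le h_n=JH_n$. These lie in $F_0$, and $(h_n)$ is weakly Cauchy in $F_0$ (functionals on $F_0$ extend to $F$).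

**Step 1: for $\xi\in F_{0,+}^*$ the sequence $(\xi g_n)$ is equi-integrable.** *This step uses that weakly Cauchy sequences of $\ell_1$ converge in norm.* The sequence is bounded in $L_1(\mu)$. Suppose it is not equi-integrable. Then there is $\varepsilon>0$ such that for every $\delta>0$ there are $n$ and $B$ with $\mu(B)<\delta$ and $\int_B\xi g_n>2\varepsilon$. Finitely many integrable functions are equi-integrable. So, taking $\delta$ small enough at each step, we can choose inductively $n_1<n_2<\cdots$ and $B_i$ with
$$\int_{B_i}\xi g_{n_i}>2\varepsilon,\qquad\int_{B_i}\xi g_{n_l}\le2^{-i}\varepsilon\quad(l<i).$$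
The sets $A_i=B_i\setminus\bigcup_{l>i}B_l$ are disjoint and $\int_{A_i}\xi g_{n_i}\ge2\varepsilon-\sum_{l>i}2^{-l}\varepsilon\ge\varepsilon$. The operator $A:F_0\to\ell_1$, $Af=(\int_{A_i}\xi f)_i$, is bounded, so $(Ah_{n_i})_i$ is weakly Cauchy, hence norm convergent in $\ell_1$. Thus the $i$-th coordinate of $Ah_{n_i}$ tends to $0$, i.e. $\int_{A_i}\xi h_{n_i}\to0$. This contradicts $\int_{A_i}\xi h_{n_i}\ge\int_{A_i}\xi g_{n_i}\ge\varepsilon$.

**Step 2: a candidate limit.** *This step produces $g$ with $\int g_n\xi\to\int g\xi$ for all $\xi\in F_0^*$.* By Step 1 with $\xi=1$ and the Dunford–Pettis theorem, pass to a subsequence with $g_n\to g\ge0$ weakly in $L_1(\mu)$. Let $\xi\in F_{0,+}^*$; it is finite a.e. For fixed $j$,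
$$\int g_n\xi1_{\{\xi\le j\}}\to\int g\xi1_{\{\xi\le j\}}\quad(n\to\infty),$$
and $\sup_n\int g_n\xi1_{\{\xi>j\}}\to0$ as $j\to\infty$ by Step 1. The first relation gives $\int g\xi1_{\{\xi\le j\}}\le\sup_n\int g_n\xi$ for all $j$, so $\int g\xi<\infty$. Both together give $\int g_n\xi\to\int g\xi$. By splitting into $\xi^+$ and $\xi^-$ this holds for all $\xi\in F_0^*$.

**Step 3: $g\in F_0$.** *So far $g$ is only an integrable function; this step shows that it is the image under $J$ of an element of $E^*$.* By Mazur's theorem there are $C_m\in\mathrm{conv}\{G_n:n\ge m\}$ with $\|JC_m-g\|_1\le2^{-m}$, so $JC_m\to g$ a.e. Let $f_m=\bigwedge_{i\ge m}C_i\in E_+^*$. Then $(f_m)$ is increasing and norm bounded, so $f(x)=\lim f_m(x)$ ($x\ge0$) defines $f=\sup f_m\in E^*$, and $f-f_m\downarrow0$. Since $\bigwedge_{i=m}^MC_i\downarrow f_m$ as $M\to\infty$, the property of $J$ gives $\min_{m\le i\le M}JC_i\to Jf_m$ in norm, and therefore $Jf_m=\inf_{i\ge m}JC_i$ a.e. Moreover $0\le Jf_m\le JC_m$, so $Jf_m\in F_0$, and $Jf_m\to Jf$ in norm, again by the property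 of $J$. Hence $Jf\in F_0$, and
$$Jf=\lim_m\inf_{i\ge m}JC_i=\liminf_iJC_i=g\quad\text{a.e.}$$

Thus $g\in F_0$, and by Step 2 $g_n\to g$ weakly in $F_0$, hence in $F$. $\square$

## 7. No reflexive subspace on which $JS$ is bounded below

**Proposition 8.** $JS$ is not bounded below on any infinite-dimensional reflexive closed subspace $V\subset E^*$.

*Proof.* Suppose $\|JSv\|\ge c\|v\|$ on $V$, where $0<c\le1$. Passing to a subspace, we may assume $V$ separable.

**Step 0: everything takes place in function spaces.** Let $(v_n)$ be dense in $B_V$ and $y=\sum2^{-n}|v_n|$. Let $I_y$ be the ideal of $E^*$ generated by $y$ and $\mathcal I=\overline{I_y}$, so $V\subset\mathcal I$. Let $F_0$ be the closed ideal of $F$ generated by $JUy$. Since $|JSf|,|JUf|\le JU|f|$, we have $JU(I_y),JS(I_y)\subset F_0$, and by continuity $JU(\mathcal I),JS(\mathcal I)\subset F_0$. In particular $F_0\ne\{0\}$, since $JS\neq0$ on $V$. Represent $F_0$ as in (1).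

There are two cases: either $\|JS\,\cdot\|_1$ is bounded below on $V$, or it is not. In the first case $S$ will be approximated by pieces cut out of $U$; in the second, Lemma 6 yields disjoint sequences.

**Case A: there is $c'>0$ with $\|JSv\|_1\ge c'\|v\|$ on $V$.**

**Step A1: truncation.** *Given $\eta>0$, this step finds $k\ge1$ such that all $v\in B_V$ can be cut at height $ky$ at the cost $\eta$.* Let $\nu(f)=\int JUf\,d\mu$, a bounded positive functional on $\mathcal I$. The completion of $\mathcal I$ modulo the kernel of $\nu(|\cdot|)$ is an AL-space in which the image of $y$ is quasi-interior (the ideal generated by $y$ is dense in $\mathcal I$). By Kakutani's theorem and a change of density it is an $L_1$ of a finite measure with $y\mapsto1$. The set $B_V$ is weakly compact, so its image there is weakly compact, hence equi-integrable. So there is $k\ge1$ with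
$$\nu\big((|v|-ky)^+\big)<\eta\qquad(v\in B_V).$$
Put $v_{(k)}=(v\wedge ky)\vee(-ky)$, so $|v-v_{(k)}|=(|v|-ky)^+$ and $|v_{(k)}|\le ky$.

**Step A2: $JS$ and $JU$ as measures on a product.** *This step expresses $S\le U$ by a density.* The ideal $I_y$ is Dedekind complete with order unit $y$, so by Kakutani's theorem it is lattice isomorphic to $C(\Omega_1)$ with $y\mapsto1$ and $\Omega_1$ Stonean. Also $L_\infty(\mu)\cong C(\Omega_2)$ with $\Omega_2$ Stonean. For $f\in C(\Omega_1)$, $h\in C(\Omega_2)$ put
$$b_U(f,h)=\int h\,JUf\,d\mu,\qquad b_S(f,h)=\int h\,JSf\,d\mu .$$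
These are positive bilinear forms. The clopen subsets of $\Omega_1\times\Omega_2$ are the finite disjoint unions of clopen rectangles. By passing to common refinements and using biadditivity, $A\times B\mapsto b_U(1_A,1_B)$ extends to a well-defined positive finitely additive measure on this algebra. By compactness it is countably additive there (a clopen set that is a disjoint union of countably many clopen sets is the union of finitely many of them), so it extends uniquely to a measure $m_U$ on the generated $\sigma$-algebra. Clopen step functions are uniformly dense in $C(\Omega_i)$ and $|b_U(f,h)|\le\|f\|_\infty\|h\|_\infty b_U(1,1)$; hence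
$$b_U(f,h)=\int f\otimes h\,dm_U .$$
Likewise for $b_S$ and $m_S$. Applying the same to $b_U-b_S\ge0$ gives $m_S\le m_U$. So $m_S=\rho\,m_U$ with $0\le\rho\le1$. Functions that are simple over the clopen algebra are dense in $L_1(m_U)$. So there are finite clopen partitions $(A_i)$ of $\Omega_1$, $(B_j)$ of $\Omega_2$ and $a_{ij}\in[0,1]$ with
$$\int\Big|\rho-\sum a_{ij}1_{A_i\times B_j}\Big|\,dm_U<\frac\eta k .$$

**Step A3: the approximating operator.** *This step replaces $JS$ by a finite combination of pieces of $JU$.* Let $\pi_i$ be the band projection of $E^*$ onto the band generated by the component of $y$ corresponding to $1_{A_i}$. It maps $\mathcal I$ into $\mathcal I$, since $|\pi_if|\le|f|$. It acts on $I_y$ as multiplication by $1_{A_i}$: for $f\in I_y$ the part $f1_{A_i}$ lies in the band, and $f1_{A_i^c}$ is disjoint from it. Moreover $\sum_i\pi_i$ is the projection onto the band generated by $y$, hence the identity on $\mathcal I$. Regard $B_j$ as a measurable set and put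
$$Kf=\sum_{i,j}a_{ij}1_{B_j}JU\pi_if,\qquad f\in\mathcal I .$$
For $f\in I_y$ and $h\in L_\infty(\mu)$ we have $\int h\,Kf\,d\mu=\sum a_{ij}b_U(1_{A_i}f,1_{B_j}h)=\int f\otimes h\,\sum a_{ij}1_{A_i\times B_j}\,dm_U$. So for $|f|\le y$ and $\|h\|_\infty\le1$ we get $|\int h(JS-K)f\,d\mu|\le\eta/k$, i.e. $\|(JS-K)f\|_1\le\eta/k$. Also $0\le Kf\le JUf$ for $f\ge0$, because $a_{ij}\le1$. Hence for $v\in B_V$
$$\|JSv-Kv\|_1\le\|JS(v-v_{(k)})\|_1+\|(JS-K)v_{(k)}\|_1+\|K(v-v_{(k)})\|_1\le3\eta :$$
the first and third terms are at most $\nu(|v-v_{(k)}|)<\eta$, and the second is at most $k\cdot\eta/k$. With $\eta=c'/6$ we obtain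
$$\|Kv\|_1\ge\tfrac{c'}2\|v\|\qquad(v\in V). \tag{2}$$

**Step A4: contradiction.** *This step shows that $K|_V:V\to L_1(\mu)$ is strictly singular, i.e. not bounded below on any infinite-dimensional closed subspace.* Suppose $1_{B_j}JU\pi_i$ is bounded below on an infinite-dimensional closed $V''\subset V$. Then, for some constants,
$$\|v\|\le C\|1_{B_j}JU\pi_iv\|_1\le C'\|U\pi_iv\|\le C''\|\pi_iv\|\qquad(v\in V'').$$
So $\pi_iV''$ is closed, reflexive and infinite-dimensional, and $U$ is bounded below on it, which contradicts Lemma 1. Thus each $1_{B_j}JU\pi_i$ is strictly singular on $V$. Finite sums of strictly singular operators are strictly singular (Kato), so $K|_V$ is strictly singular, and (2) is impossible.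

**Case B: $\|JS\,\cdot\|_1$ is not bounded below on $V$.**

**Step B1: disjoint images.** *This step finds a sequence in $V$ whose images under $JS$ are almost disjoint.* Forget the dense sequence; choose unit vectors $v_n\in V$ with $\|JSv_n\|_1\to0$. Put $s_n=JSv_n$, so $\|s_n\|\ge c$. By Lemma 6, after passing to a subsequence there are disjoint $A_n$ such that $d_n=1_{A_n}s_n$ satisfies $\sum\|s_n-d_n\|\le c/16$; then $\|d_n\|\ge c/2$. For finitely supported $a$ let
$$N(a)=\Big\|\sum a_nd_n\Big\| .$$
It depends only on $(|a_n|)$, and $|a_n|\le\frac2cN(a)$. So $\|\sum a_ns_n-\sum a_nd_n\|\le\frac c{16}\max|a_n|\le\frac18N(a)$, and therefore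
$$\tfrac78N(a)\le\|JS\|\,\Big\|\sum a_nv_n\Big\|,\qquad\Big\|\sum a_nv_n\Big\|\le\tfrac1c\Big\|\sum a_ns_n\Big\|\le\tfrac2cN(a). \tag{3}$$
Hence $(v_n)$ is an unconditional basic sequence equivalent to $(d_n)$, and the closed spans of both are reflexive.

**Step B2: disjointification in $E^*$.** *The images are disjoint, the $v_n$ need not be; this step replaces them by disjoint $h_k$ at a small cost.* For $w\in F_0$ we have $\|1_{A_n}w\|\le\|1_{\bigcup_{m\ge n}A_m}|w|\,\|\to0$, because the $A_m$ are disjoint and $F_0$ is o.c. So we can choose $n_1<n_2<\cdots$ such that, with $x_i=|v_{n_i}|$,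
$$4^k\big\|1_{A_{n_{k+1}}}JU(x_1+\dots+x_k)\big\|\le2^{-k}\qquad(k\ge1).$$
Let $x=\sum2^{-i}x_i$, so $\|x\|\le1$, and
$$t^{(k)}=4^k\sum_{i\le k}x_i+2^{-k}x,\qquad r_k=(v_{n_{k+1}}\wedge t^{(k)})\vee(-t^{(k)}),\qquad h_k=v_{n_{k+1}}-r_k .$$
Then $|r_k|\le t^{(k)}$ and $|h_k|=(x_{k+1}-t^{(k)})^+\le|v_{n_{k+1}}|$.

*The $h_k$ are disjoint.* Let $m>k$. Then $t^{(k)}\ge2^{-k}2^{-m-1}x_{m+1}$, $t^{(m)}\ge4^mx_{k+1}$ (as $k+1\le m$), and $4^{-m}\le2^{-k-m-1}$. So
$$|h_k|\le(x_{k+1}-2^{-k-m-1}x_{m+1})^+,$$
$$|h_m|\le(x_{m+1}-4^mx_{k+1})^+\le4^m(2^{-k-m-1}x_{m+1}-x_{k+1})^+,$$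
and the right-hand sides are disjoint, being $z^+$ and a multiple of $(-z)^+$ for the same $z$.

*The cost.* Since $|JSr_k|\le JU|r_k|$, we have $\|1_{A_{n_{k+1}}}JSr_k\|\le\|1_{A_{n_{k+1}}}JUt^{(k)}\|\le2^{-k}(1+\|JU\|)$. Discard finitely many $k$ so that the norms $\|1_{A_{n_{k+1}}}JSr_k\|$ sum to at most $c/4$, and relabel: $v_k:=v_{n_{k+1}}$, $A_k:=A_{n_{k+1}}$, $d_k:=d_{n_{k+1}}$, with $N$ and (3) for the new sequences. Then
$$1_{A_k}JSh_k=d_k-1_{A_k}JSr_k .$$

**Step B3: the positive vectors $e_k=|h_k|$ span a reflexive space.** *Now the moduli form a linear structure, which was missing in the direct attempt.* Let $\pi_k$ be the band projection onto the band generated by $h_k$; these bands are mutually disjoint. We have $|h_k|=\pi_k|h_k|\le\pi_k|v_k|=|\pi_kv_k|$, and $\|\sum_j\theta_j\pi_j\|\le1$ for all signs $\theta_j$ (finite sums). Averaging over signs $\theta$, with $\mathrm{Av}_\theta\,\theta_j\theta_k=0$ for $j\ne k$,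
$$\Big\|\sum a_ke_k\Big\|\le\Big\|\sum a_k\pi_kv_k\Big\|=\Big\|\mathrm{Av}_\theta\Big(\sum_j\theta_j\pi_j\Big)\Big(\sum_k\theta_ka_kv_k\Big)\Big\|\le\max_\theta\Big\|\sum\theta_ka_kv_k\Big\|\le\tfrac2cN(a). \tag{4}$$
In the other direction, $JSe_k\ge|JSh_k|\ge1_{A_k}|JSh_k|$ and the $A_k$ are disjoint, so
$$\Big\|JS\sum|a_k|e_k\Big\|\ge\Big\|\sum a_k1_{A_k}JSh_k\Big\|\ge N(a)-\max_k|a_k|\cdot\tfrac c4\ge\tfrac12N(a). \tag{5}$$
The $e_k$ are disjoint, so $\|\sum|a_k|e_k\|=\|\sum a_ke_k\|$. Hence (4) and (5) show that $(e_k)$ is equivalent to $(d_k)$, hence to $(v_k)$. So $\overline{\mathrm{span}}(e_k)$ is reflexive and infinite-dimensional with bounded basis $(e_k)$. Every subsequence of $(e_k)$ has a weakly convergent subsequence, whose limit is annihilated by the biorthogonal functionals and so is $0$. Thus $e_k\to0$ weakly.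

**Step B4: contradiction.** *This step shows that $U$ is bounded below on the span of a subsequence of $(e_k)$.* Since $e_k\le|v_k|$, we have $e_k\in\mathcal I$. So the elements $t_k=JUe_k\ge0$ of $F_0$ are weakly null, and since $1\in F_0^*$, $\|t_k\|_1=\int t_k\,d\mu\to0$. By Lemma 6, passing to a subsequence, there are disjoint $D_k$ with $\sum\|t_k-1_{D_k}t_k\|\le c/32$. Then
$$\Big\|\sum a_kt_k\Big\|\ge\Big\|\sum|a_k|1_{D_k}t_k\Big\|-\tfrac c{32}\max|a_k|\ge\Big\|\sum|a_k|t_k\Big\|-\tfrac c{16}\max|a_k| ,$$
since the sign of the coefficients does not matter for disjoint elements. Now $\sum|a_k|t_k=JU\sum|a_k|e_k\ge JS\sum|a_k|e_k\ge0$ and $\frac c{16}\max|a_k|\le\frac18N(a)$, so by (5) and (4)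
$$\Big\|\sum a_kt_k\Big\|\ge\Big\|JS\sum|a_k|e_k\Big\|-\tfrac18N(a)\ge\tfrac14N(a)\ge\tfrac c8\Big\|\sum a_ke_k\Big\| .$$
So $JU$, hence $U$, is bounded below on the reflexive infinite-dimensional space $\overline{\mathrm{span}}(e_k)$ of the last subsequence. This contradicts Lemma 1. $\square$

## 8. Counting the powers: $j+k\le3$

Let $k=1$ if $E$ has (CB) and $k=2$ otherwise. Let $j=0$ if $E^*$ is o.c., and use instance (II); let $j=1$ otherwise, and use instance (I).

**Claim.** $R^{j+k}$ is scs and weakly compact.

*Weak compactness.* By Lemma 4, $U^k$ is weakly precompact. By Proposition 7, $JS^k$ is weakly compact. If $j=0$, then $JS^k=S^k$. If $j=1$, then $S^{k+1}=\widetilde SJS^k$. So $S^{j+k}=(R^{j+k})^*$ is weakly compact, and so is $R^{j+k}$ (Gantmacher's theorem).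

*Strict co-singularity.* Suppose $Q_NR^{j+k}$ is onto $Z=E/N$ with $\dim Z=\infty$. This operator is weakly compact and onto, so $Z$ is reflexive. Hence $V=N^\perp\cong Z^*$ is reflexive and infinite-dimensional, and $S^{j+k}$ is bounded below on $V$. From $S^{j+k}=S^{k-1}S^{j+1}$ we see that $S^{j+1}$ is bounded below on $V$. If $j=0$, $S^{j+1}=S=JS$. If $j=1$, $S^{j+1}=S^2=\widetilde SJS$. In both cases $JS$ is bounded below on $V$, which contradicts Proposition 8. $\square$

If $m\ge j+k$, then $R^m(E)\subseteq R^{j+k}(E)$, so $Q_NR^m$ onto implies $Q_NR^{j+k}$ onto. Hence $R^m$ is scs as well, and it is weakly compact. Since always $j+k\le3$, $R^3$ is scs and weakly compact, which is Theorem A(1). Together with the example of Section 2, the smallest $n$ is $3$.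

For Theorem B: if $E^*$ is o.c. or $E$ has (CB), then $j+k\le2$, so $R^2$ is scs; if both hold, $j+k=1$, so $R$ is scs. The optimality of the exponent $2$ in the first two cases was shown in Section 2 by the examples on $c\oplus X$ and $\ell_1\oplus c$.

## 9. Complex scalars

The answer is again $3$ for complex Banach lattices $E_{\mathbb C}$. As a real space, $E_{\mathbb C}$ is isomorphic to $E\oplus E$, and the complexification $R_{\mathbb C}$ of a real operator $R$ acts as $R\oplus R$.

**Upper bound.** Let $0\le R\le T$ on $E$ with $T_{\mathbb C}$ scs on $E_{\mathbb C}$. If $Q_NT$ were onto for a closed $N\subset E$ of infinite codimension, then $T(E)+N=E$ would give $T_{\mathbb C}(E_{\mathbb C})+N_{\mathbb C}=E_{\mathbb C}$, a contradiction. So $T$ is scs, and by Theorem A the real operator $R^3$ is scs and weakly compact. Put $A=(R^3)^*$ on $E^*$.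

As a real operator, $R_{\mathbb C}^3$ is $R^3\oplus R^3$, which is weakly compact. Suppose $R^3_{\mathbb C}$ is not scs. Then $Q_NR^3_{\mathbb C}$ is onto for some closed complex subspace $N$ of infinite codimension. As in Section 8, $E_{\mathbb C}/N$ is reflexive, and the real operator $A\oplus A$ on $E^*\oplus E^*$ is bounded below on a reflexive infinite-dimensional closed subspace $V$ (the real annihilator of $N$). Write $A\oplus A=i_1Ap_1+i_2Ap_2$ with the coordinate injections and projections. If $i_lAp_l$ were bounded below on an infinite-dimensional closed $V''\subset V$, then $\|v\|\le C\|Ap_lv\|\le C'\|p_lv\|$ on $V''$. So $p_lV''$ would be closed, reflexive and infinite-dimensional with $A$ bounded below on it, which contradicts Lemma 1 for $R^3$. So both summands are strictly singular on $V$, and by Kato's theorem so is their sum, a contradiction.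

**Lower bound.** The example of Section 2 works verbatim with complex sequence spaces. The only change is in the surjectivity of $R_1$: now $f\in B_c$ is a combination $u^+-u^-+i(v^+-v^-)$ of four elements of $\{q\in c:0\le q\le\mathbf 1\}$, so $\overline{R_1(4B_{\ell_1})}\supseteq B_c$, and $R_1$ is again onto $c$.
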